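\title{A polynomially convex arc on which the polynomials are not dense}

\begin{abstract}
We show that for every $n\ge 2$ there is a polynomially convex arc $\Gamma\subset\mathbb{C}^n$ on which some continuous function is not a uniform limit of holomorphic polynomials. The arc is a limit of finite chains of small analytic disks in $\mathbb{C}^2$ in which consecutive disks touch at one point to very high order. Its endpoints $a,b$ satisfy $|f(a)-f(b)|\le\theta\|f\|_\Gamma$ for all polynomials $f$, with a constant $\theta<2$; approximation fails on every subarc, and every real-valued uniform limit of polynomials on $\Gamma$ is constant. In the other direction, polynomial approximation holds on a polynomially convex arc whose coordinate projections have zero area with at most one exception.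
\end{abstract}

\section{Introduction}\label{sec:intro}

For a compact set $K\subset\mathbb{C}^n$, let $C(K)$ be the algebra of continuous complex-valued functions on $K$ with the norm $\|f\|_K=\sup_K|f|$, and let $P(K)$ be the closure in $C(K)$ of the restrictions of holomorphic polynomials. Throughout, ``polynomial'' means holomorphic polynomial. The \emph{polynomial hull} of $K$ is
\[
\widehat K=\{\zeta\in\mathbb{C}^n:\ |f(\zeta)|\le\|f\|_K\ \text{ for every polynomial } f\},
\]
and $K$ is \emph{polynomially convex} if $\widehat K=K$. The hull is the set of points at which the values of polynomials are controlled by their size on $K$. For example, the hull of the unit circle in $\mathbb{C}$ is the closed unit disk, by the maximum principle.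

There are two evident obstructions to the equality $P(K)=C(K)$. The first is a nontrivial hull. If $\zeta\in\widehat K$, evaluation at $\zeta$ extends to a multiplicative linear functional on $P(K)$. If $P(K)=C(K)$, this functional is evaluation at a point $x\in K$, and applying it to the coordinate functions gives $\zeta=x$. Hence $P(K)=C(K)$ forces $\widehat K=K$. The second obstruction is analytic structure. If $\phi$ is a nonconstant holomorphic map of a disk into $K$, then $f\circ\phi$ is holomorphic for every $f\in P(K)$, whereas $\bar z_j\circ\phi$ is not holomorphic for some $j$. The closed disk in $\mathbb{C}$ is polynomially convex and fails for this reason.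

An \emph{arc} is a subset of $\mathbb{C}^n$ homeomorphic to $[0,1]$, that is, the image of a continuous injective map $[0,1]\to\mathbb{C}^n$. The second obstruction cannot occur in an arc: a nonconstant holomorphic map is injective on some small closed disk, and a closed disk is not homeomorphic to a subset of $[0,1]$, because a connected subset of $[0,1]$ with more than one point is disconnected by the removal of a suitable point and a disk is not. If we remove the first obstruction by hypothesis, we arrive at the following question, posed in \cite{PCR}.

\medskip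
\noindent\textbf{Problem.} \emph{Does $P(\Gamma)=C(\Gamma)$ hold for every $n\ge2$ and every polynomially convex arc $\Gamma\subset\mathbb{C}^n$, with no smoothness assumption on $\Gamma$?}
\medskip

The simplest cases suggest a positive answer. For $n=1$ an arc has empty interior and does not separate the plane, so approximation holds by Lavrentiev's theorem. For a polynomially convex arc of class $C^1$ in $\mathbb{C}^n$ it is known to hold: every continuous function on a $C^1$ curve is a uniform limit of functions holomorphic near the curve, and the Oka--Weil theorem approximates these by polynomials. The answer to the problem is nevertheless negative.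

\begin{theorem}\label{thm:main}
There is a polynomially convex arc $\Gamma\subset\mathbb{C}^2$ with $P(\Gamma)\ne C(\Gamma)$. Moreover, $\Gamma$ can be chosen so that:
\begin{enumerate}
\item[(1)] there is a constant $\theta<2$ such that the endpoints $a\ne b$ of $\Gamma$ satisfy $|f(a)-f(b)|\le\theta\|f\|_\Gamma$ for all polynomials $f$;
\item[(2)] $P(J)\ne C(J)$ for every nondegenerate subarc $J\subset\Gamma$;
\item[(3)] every real-valued function in $P(\Gamma)$ is constant; hence $f(\Gamma)$ has positive area for every nonconstant $f\in P(\Gamma)$.
\end{enumerate}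
The same holds in $\mathbb{C}^n$, $n\ge2$, for $\Gamma\times\{0\}$, which is polynomially convex and has the same algebra.
\end{theorem}

Property (1) carries the proof. The inequality with $\theta=2$ is trivial, and a continuous function of norm $1$ with the values $1$ and $-1$ at $a$ and $b$ violates it for any $\theta<2$; since the inequality passes to uniform limits, such a function is not in $P(\Gamma)$. Two points of an analytic disk satisfy an inequality of this type, by a normal families argument (Lemma~\ref{lem:one}). Unlike the disk itself, the inequality survives when a sequence of compact sets converges. We shall cut a disk into a chain of smaller disks, cut those again, and so on, until no disk is left, while the constant $\theta$ stays below $2$.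

The following positive result shows that a counterexample has to be large in at least two coordinate directions. Area means planar Lebesgue measure.

\begin{theorem}\label{thm:positive}
Let $\Gamma\subset\mathbb{C}^n$ be a polynomially convex arc such that $z_j(\Gamma)\subset\mathbb{C}$ has zero area for all $j$ with at most one exception. Then $P(\Gamma)=C(\Gamma)$.
\end{theorem}

In particular, approximation holds on every polynomially convex arc of zero two-dimensional Hausdorff measure: the coordinate projections are Lipschitz, so they map such an arc onto sets of zero two-dimensional Hausdorff measure, that is, of zero area. One exception cannot be replaced by two, since all but two coordinate functions vanish on the arc $\Gamma\times\{0\}$ of Theorem~\ref{thm:main}.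

Section~\ref{sec:tools} collects the standard facts that we use, and Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}. Section~\ref{sec:two} shows the mechanism of the counterexample on two disks. Sections~\ref{sec:snake} and~\ref{sec:chains} contain the planar part of the construction, Section~\ref{sec:lifts} lifts it to $\mathbb{C}^2$, Section~\ref{sec:arc} passes to the limit, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}.

\section{Tools from approximation theory}\label{sec:tools}

The hull $\widehat K$ of a compact set is compact and polynomially convex. If $K\subset K'$ then $\widehat K\subset\widehat{K'}$, so an intersection of polynomially convex compact sets is polynomially convex. We use the following classical theorems.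

\begin{itemize}
\item \emph{Oka--Weil.} If $K\subset\mathbb{C}^n$ is compact and polynomially convex, every function holomorphic on a neighborhood of $K$ is a uniform limit on $K$ of polynomials.
\item \emph{Lavrentiev.} If $e\subset\mathbb{C}$ is compact with empty interior and connected complement, then $P(e)=C(e)$.
\item \emph{Hartogs--Rosenthal.} If $e\subset\mathbb{C}$ is compact of zero area, the rational functions with poles off $e$ are dense in $C(e)$.
\item \emph{Montel.} A uniformly bounded sequence of holomorphic functions on an open set has a subsequence that converges uniformly on compact subsets; the limit is holomorphic, and all derivatives converge in the same sense.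
\item \emph{Bishop.} Let $A$ be a uniform algebra on a compact space $X$, that is, a closed subalgebra of $C(X)$ that contains the constants and separates points. A set $E\subset X$ is a \emph{set of antisymmetry} if every $f\in A$ that is real-valued on $E$ is constant on $E$. The maximal sets of antisymmetry are closed and partition $X$; for each of them $A|_E$ is closed in $C(E)$; and a function $g\in C(X)$ with $g|_E\in A|_E$ for every maximal set of antisymmetry $E$ belongs to $A$.
\end{itemize}

\begin{lemma}\label{lem:nbhd}
Let $K\subset\mathbb{C}^n$ be compact and polynomially convex, and let $U\supset K$ be open. There is a compact polynomially convex set $X$ with $K\subset\operatorname{int}X$ and $X\subset U$.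
\end{lemma}

\begin{proof}
Let $B$ be a closed ball with $K\subset\operatorname{int}B$. Each $y\in B\setminus U$ lies outside $\widehat K$, so after scaling there is a polynomial $f_y$ with $\|f_y\|_K<1<|f_y(y)|$. Finitely many open sets $\{|f_{y}|>1\}$, say for $y=y_1,\dots,y_r$, cover the compact set $B\setminus U$. Put $X=B\cap\bigcap_j\{|f_{y_j}|\le1\}$. Then $K\subset\operatorname{int}X$ and $X\subset U$. A point outside $X$ either lies outside $B$, and is separated from $B$ by the exponential of a linear form and hence by a polynomial, or has $|f_{y_j}|>1\ge\|f_{y_j}\|_X$ for some $j$. So $\widehat X=X$.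
\end{proof}

A \emph{character} of a commutative unital Banach algebra is a nonzero multiplicative linear functional. Characters have norm $1$, and an element is invertible if and only if no character vanishes on it. The set of characters is the \emph{maximal ideal space}.

\begin{lemma}\label{lem:conj}
Let $K\subset\mathbb{C}^n$ be compact and polynomially convex.
\begin{enumerate}
\item[(i)] Every character of $P(K)$ is evaluation at a point of $K$.
\item[(ii)] If $f\in P(K)$ and $f(K)$ has zero area, then $\operatorname{Re}f$ and $\operatorname{Im}f$ belong to $P(K)$.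
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\chi$ be a character and $\zeta=(\chi(z_1),\dots,\chi(z_n))$. For a polynomial $g$ we have $g(\zeta)=\chi(g)$, so $|g(\zeta)|\le\|g\|_K$. Thus $\zeta\in\widehat K=K$, and $\chi$ agrees with evaluation at $\zeta$ on a dense subalgebra, hence everywhere.

(ii) For $\xi\notin f(K)$ the function $f-\xi$ has no zero on $K$, so by (i) it is invertible in $P(K)$. A rational function $r$ with poles off $f(K)$ is a polynomial in $u$ times a product of factors $1/(u-\xi)$ with $\xi\notin f(K)$, so $r\circ f\in P(K)$. By the Hartogs--Rosenthal theorem such $r$ approximate $\bar u$ uniformly on $f(K)$. Therefore $\bar f\in P(K)$.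
\end{proof}

\section{Arcs with thin projections}\label{sec:positive}

If every $z_j(\Gamma)$ has zero area, Lemma~\ref{lem:conj} puts all $\bar z_j$ into $P(\Gamma)$, and the Stone--Weierstrass theorem finishes the proof. To allow one exceptional coordinate, we use Bishop's theorem to reduce to the slices of $\Gamma$ on which the other coordinates are constant. A slice is a planar set, and Lavrentiev's theorem applies to it.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $A=P(\Gamma)$, and number the coordinates so that $z_j(\Gamma)$ has zero area for $j\ge2$. By Lemma~\ref{lem:conj}(ii), $\operatorname{Re}z_j$ and $\operatorname{Im}z_j$ belong to $A$ for $j\ge2$. Let $E\subset\Gamma$ be a maximal set of antisymmetry. These real-valued functions are constant on $E$, so there is $c\in\mathbb{C}^{n-1}$ with $E\subset e\times\{c\}$, where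
\[
e=\{u\in\mathbb{C}:\ (u,c)\in\Gamma\}.
\]
The compact set $e$ is homeomorphic to a subset of $[0,1]$, so it contains no closed disk and has empty interior. Its complement is connected. Indeed, if $u_0$ belonged to a bounded component $\Omega$ of $\mathbb{C}\setminus e$, then $\partial\Omega\subset e$, and the maximum principle would give $|f(u_0,c)|\le\sup_{u\in e}|f(u,c)|\le\|f\|_\Gamma$ for every polynomial $f$. Then $(u_0,c)\in\widehat\Gamma=\Gamma$, contrary to $u_0\notin e$.

By Lavrentiev's theorem the polynomials in $z_1$ are dense in $C(e\times\{c\})$. Every continuous function on the closed subset $E$ extends continuously to $e\times\{c\}$, so these polynomials are dense in $C(E)$. Thus $A|_E$ is dense and closed in $C(E)$, that is, $A|_E=C(E)$. This holds for every $E$, and Bishop's theorem gives $A=C(\Gamma)$.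
\end{proof}

Polynomial convexity entered twice: in Lemma~\ref{lem:conj}, to invert $z_j-\xi$, and in the connectedness of $\mathbb{C}\setminus e$.

\section{Two disks with high contact}\label{sec:two}

From now on the coordinates in $\mathbb{C}^2$ are $(z,w)$, and $|\cdot|$ is the Euclidean norm. A \emph{rectangle} is a nondegenerate closed rectangle in $\mathbb{C}$ with sides parallel to the axes, and $\mathcal{O}(\Omega)$ is the space of holomorphic functions on $\Omega$. For a rectangle $R$ and $p,q\in\operatorname{int}R$ put
\[
\rho(R;p,q)=\sup\{|F(p)-F(q)|:\ F\in\mathcal{O}(\operatorname{int}R),\ |F|\le1\}.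
\]

\begin{lemma}\label{lem:one}
$\rho(R;p,q)<2$.
\end{lemma}

\begin{proof}
By Montel's theorem the supremum is attained by some $F$. If it were $2$, then $|F(p)|=1$, so $F$ would be constant by the maximum principle, and $F(p)-F(q)=0$.
\end{proof}

So the flat disk $R\times\{0\}$ and the points $(p,0),(q,0)$ satisfy the inequality in Theorem~\ref{thm:main}(1). We now cut this disk in two and keep the inequality. Take
\[
R=[-2,2]\times[-1,1],\qquad S_1=[-2,1]\times[-1,1],\qquad S_2=[-1,2]\times[-1,1],
\]
$p=-\frac32$, $q=\frac32$. For an integer $m\ge1$ and $b>0$ let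
\[
L_1=\{(z,0):z\in S_1\},\qquad L_2=\{(z,bz^m):z\in S_2\},\qquad Y=L_1\cup L_2 .
\]
The two pieces overlap in the $z$-plane, but in $\mathbb{C}^2$ they meet only at the origin. The set $Y$ is polynomially convex (Lemma~\ref{lem:convex}), and it lies within $5^{m/2}b$ of $R\times\{0\}$, which is small if $b$ is chosen after $m$.

Let $f$ be a polynomial with $|f|\le1$ on $Y$, and put $f_1(z)=f(z,0)$, $f_2(z)=f(z,bz^m)$. Then $f_2-f_1$ is divisible by $z^m$. This is the only relation between $f_1$ and $f_2$: any two polynomials with $z^m\mid f_2-f_1$ arise from $f=f_1+w(f_2-f_1)/(bz^m)$. The unit disk lies in $S_1\cap S_2$, and the maximum principle applied to $(f_2-f_1)/z^m$ gives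
\[
|f_2(z)-f_1(z)|\le2|z|^m\qquad(|z|\le1).
\]
This bound depends neither on $b$ nor on the degree of $f$. Let $m\to\infty$, with arbitrary $b$ and $f$ for each $m$. Along a subsequence, $f_1$ and $f_2$ converge on $\operatorname{int}S_1$ and $\operatorname{int}S_2$; the limits agree on the open unit disk, hence on the connected set $\operatorname{int}S_1\cap\operatorname{int}S_2$, and they form a single function $F\in\mathcal{O}(\operatorname{int}R)$ with $|F|\le1$. Consequently, for every $\theta>\rho(R;p,q)$ there is $m_0$ such that
\[
|f(p,0)-f(q,bq^m)|\le\theta\|f\|_Y\qquad\text{for all } m\ge m_0,\ b>0 \text{ and all polynomials } f.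
\]
Topologically $Y$ consists of two disks joined at one point, while bounded polynomials on $Y$ behave almost as if they lived on the uncut disk. The choices are made in this order: the planar geometry, then the order of contact $m$, then the size $b$ of the perturbation.

To obtain an arc we must repeat the cut until the pieces have small diameter, and arrange the pieces linearly. The next example shows that neither the covering of all of $R$ nor the high order of contact can be given up. It uses the bound $|\tanh u|<1$ for $|\operatorname{Im}u|\le\frac12$, which holds because $|e^{2u}-1|<|e^{2u}+1|$ when $\operatorname{Re}e^{2u}>0$.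

\begin{example}\label{ex:tanh}
(a) \emph{Thin rectangles.} For $R_h=[-2,2]\times[-\frac h2,\frac h2]$ the function $F(z)=\tanh(z/h)$ gives $\rho(R_h;-\frac32,\frac32)\ge2\tanh\frac{3}{2h}$, which tends to $2$ as $h\to0$. So a row of small squares along the segment from $p$ to $q$ loses the inequality, even if the functions on consecutive squares are exact continuations of one another.

(b) \emph{Contact of order one.} Let $R_1,\dots,R_N$ be rectangles and $p_0,\dots,p_N$ points with $p_{i-1}\ne p_i$ and $p_{i-1},p_i\in\operatorname{int}R_i$. Put $\ell_i=|p_i-p_{i-1}|/(2\operatorname{diam}R_i)$, $\sigma=\sum_i\ell_i$, $g_0=-\sigma/2$, $g_i=g_{i-1}+\ell_i$, and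
\[
F_i(z)=\tanh\Bigl(g_{i-1}+\ell_i\frac{z-p_{i-1}}{p_i-p_{i-1}}\Bigr).
\]
On $R_i$ the argument differs from the real number $g_{i-1}$ by at most $\frac12$, so $|F_i|<1$. Also $F_i(p_i)=\tanh g_i=F_{i+1}(p_i)$, and $F_N(p_N)-F_1(p_0)=2\tanh(\sigma/2)$. The numbers $\ell_i$ are invariant under scaling, so a long chain of small rectangles can have $\sigma$ as large as we like. If only the values have to match at the points $p_i$, no bound below $2$ holds for all chains.
\end{example}

Three difficulties remain. Small cells that cover a rectangle form a two-dimensional grid, and they have to be ordered in a line from $p$ to $q$; moreover, contact relates only consecutive cells, so we must show that the limit functions agree on all overlaps (Section~\ref{sec:snake}). Nonconsecutive cells overlap in the plane, and the graphs over them must be disjoint (Section~\ref{sec:lifts}). Finally, the constant must stay below $2$ through infinitely many steps (Sections~\ref{sec:chains} and~\ref{sec:arc}).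

\section{A snake of small rectangles}\label{sec:snake}

\begin{lemma}\label{lem:snake}
Let $R$ be a rectangle, $p,q\in\operatorname{int}R$ with $\operatorname{Re}p\ne\operatorname{Re}q$, and $\eta>0$. There are $M\ge2$, rectangles $S_1,\dots,S_M\subset R$ of diameter less than $\eta$, and points $t_0=p,\ t_1,\dots,t_{M-1},\ t_M=q$ such that:
\begin{enumerate}
\item[(a)] $p\in\operatorname{int}S_1$, $q\in\operatorname{int}S_M$, and $t_s\in\operatorname{int}S_s\cap\operatorname{int}S_{s+1}$ for $1\le s<M$;
\item[(b)] $p\notin S_r$ for $r\ne1$, $q\notin S_r$ for $r\ne M$, and $t_s\notin S_r$ for $1\le s<M$ and $r\ne s,s+1$;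
\item[(c)] $\operatorname{Re}t_0,\dots,\operatorname{Re}t_M$ are pairwise distinct;
\item[(d)] $\bigcup_s\operatorname{int}S_s=\operatorname{int}R$, and if $f_s\in\mathcal{O}(\operatorname{int}S_s)$ satisfy $f_s=f_{s+1}$ near $t_s$ for $1\le s<M$, then there is $F\in\mathcal{O}(\operatorname{int}R)$ with $F=f_s$ on $\operatorname{int}S_s$ for all $s$.
\end{enumerate}
\end{lemma}

Part (d) excludes monodromy. For a chain of rectangles that winds around a hole and returns to overlap its first member, branches of a logarithm agree on consecutive members but not on the first and last. Here there is no hole, because the cells fill $R$. Part (b) will be used to separate graphs. The hypothesis $\operatorname{Re}p\ne\operatorname{Re}q$ serves only to place $p$ and $q$ in different columns of a grid, and (c) reproduces it, so that the lemma can be applied again to each $(S_s,t_{s-1},t_s)$.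

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[step=1,gray!50] (0,0) grid (6,5);
\draw[thick] (0,0) rectangle (6,5);
\draw[thick] (2,0)--(2,5) (4,0)--(4,5) (0,3)--(2,3) (4,1)--(6,1);
\draw[very thick,blue,->] (1.5,3.5)--(1.5,4.5)--(0.5,4.5)--(0.5,2.5)--(1.5,2.5)--(1.5,1.5)--(0.5,1.5)--(0.5,0.5)--(2.5,0.5)--(2.5,4.5)--(3.5,4.5)--(3.5,0.5)--(5.5,0.5)--(5.5,4.5)--(4.5,4.5)--(4.5,1.6);
\fill (1.5,3.5) circle (2.5pt) node[left] {$p$};
\fill (4.5,1.5) circle (2.5pt) node[right] {$q$};
\node at (-0.45,4) {$B_1$};
\node at (-0.45,1.5) {$B_2$};
\node at (3,5.35) {$B_3$};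
\node at (6.45,0.5) {$B_4$};
\node at (6.45,3) {$B_5$};
\end{tikzpicture}
\caption{A path from the cell of $p$ to the cell of $q$ that visits every cell of a grid with 6 columns and 5 rows exactly once. Here $p$ is in column 2, row 4, and $q$ is in column 5, row 2. The path sweeps the five blocks $B_1,\dots,B_5$ (heavy boundaries) one after the other, line by line. The rectangles used in the proof are the cells slightly enlarged, so that neighbors overlap.}
\label{fig:snake}
\end{figure}

\begin{proof}
The statement is symmetric under interchanging $p,q$ and reversing the order, so we may assume $\operatorname{Re}p<\operatorname{Re}q$. Write $R=[\alpha,\beta]\times[\alpha',\beta']$, $p=(p_x,p_y)$, $q=(q_x,q_y)$.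

\emph{The grid.} We choose partitions $\alpha=x_0<\dots<x_\mu=\beta$ and $\alpha'=y_0<\dots<y_\nu=\beta'$ of mesh less than $\eta/4$ with
\[
p_x\in(x_{c_0-1},x_{c_0}),\quad q_x\in(x_{c_1-1},x_{c_1}),\quad p_y\in(y_{r_0-1},y_{r_0}),\quad q_y\in(y_{r_1-1},y_{r_1}),
\]
where $c_0<c_1$, the numbers $c_0,r_0,r_1,\mu$ are even, and $c_1$ is odd. To arrange the parities, start with a fine $x$-partition that avoids $p_x,q_x$, in which $p_x$ is not in the first interval, $q_x$ is not in the last, and some interval lies strictly between the intervals of $p_x$ and $q_x$. Inserting one point in the first, in the intermediate, or in the last interval raises $(c_0,c_1,\mu)$ by $(1,1,1)$, $(0,1,1)$, or $(0,0,1)$. So we can correct the parities of $c_0$, $c_1$, $\mu$ in this order. For $y$, start with a fine partition in which neither $p_y$ nor $q_y$ is in the first interval and, if $p_y\ne q_y$, some interval lies strictly between theirs. A point inserted in the first interval raises both $r_0$ and $r_1$ by $1$, and a point inserted in the intermediate interval raises only the larger. If $p_y=q_y$ then $r_0=r_1$ and the first move suffices.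

\emph{The cells.} Let $\delta>0$ be smaller than a quarter of every gap of the two partitions and smaller than the distances from $p_x,q_x$ to $\{x_j\}$ and from $p_y,q_y$ to $\{y_j\}$. Put
\[
X_c=[x_{c-1}-\delta,x_c+\delta]\cap[\alpha,\beta],\qquad Y_r=[y_{r-1}-\delta,y_r+\delta]\cap[\alpha',\beta'],\qquad K(c,r)=X_c\times Y_r .
\]
The sides of $K(c,r)$ are shorter than $\eta/4+\eta/8$, so its diameter is less than $\eta$. We have $X_c\cap X_{c+1}=[x_c-\delta,x_c+\delta]$ and $X_c\cap X_{c'}=\emptyset$ for $|c-c'|\ge2$, and the same holds for the $Y_r$. The interiors of the cells cover $\operatorname{int}R$. The point $p$ lies in $\operatorname{int}K(c_0,r_0)$ and in no other cell, and $q$ lies in $\operatorname{int}K(c_1,r_1)$ and in no other cell.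

\emph{The path.} Let $G$ be the graph with vertex set $\{1,\dots,\mu\}\times\{1,\dots,\nu\}$ whose edges join points at distance $1$. Divide the vertices into five blocks (Figure~\ref{fig:snake}), described by their columns and rows:
\[
B_1=[1,c_0]\times[r_0,\nu],\qquad B_2=[1,c_0]\times[1,r_0-1],\qquad B_3=[c_0+1,c_1-1]\times[1,\nu],
\]
\[
B_4=[c_1,\mu]\times[1,r_1-1],\qquad B_5=[c_1,\mu]\times[r_1,\nu].
\]
Only $B_3$ may be empty. The following path from $(c_0,r_0)$ to $(c_1,r_1)$ visits every vertex once.
\begin{enumerate}
\item[1.] Sweep the columns $c_0,c_0-1,\dots,1$ of $B_1$, alternately upward and downward. Their number $c_0$ is even, so we end at $(1,r_0)$.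
\item[2.] Step to $(1,r_0-1)$ and sweep the rows $r_0-1,\dots,1$ of $B_2$, alternately rightward and leftward. Their number is odd, so we end at $(c_0,1)$.
\item[3.] Sweep the columns $c_0+1,\dots,c_1-1$ of $B_3$, alternately upward and downward. Their number $c_1-c_0-1$ is even, so we end at $(c_1-1,1)$, also when $B_3$ is empty.
\item[4.] Step to $(c_1,1)$ and sweep the rows $1,\dots,r_1-1$ of $B_4$, alternately rightward and leftward. Their number is odd, so we end at $(\mu,r_1-1)$.
\item[5.] Step to $(\mu,r_1)$ and sweep the columns $\mu,\mu-1,\dots,c_1$ of $B_5$, alternately upward and downward. Their number $\mu-c_1+1$ is even, so we end at $(c_1,r_1)$.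
\end{enumerate}
Let $S_1,\dots,S_M$ be the cells in the order of the path.

\emph{The points $t_s$.} If $S_s,S_{s+1}$ are $K(c,r),K(c+1,r)$ in some order, every point of the nonempty open set $(x_c-\delta,x_c+\delta)\times(y_{r-1}+\delta,y_r-\delta)$ lies in the interior of both cells and in no other cell. If they are $K(c,r),K(c,r+1)$, the set $(x_{c-1}+\delta,x_c-\delta)\times(y_r-\delta,y_r+\delta)$ has the same property. Choose $t_1,\dots,t_{M-1}$ successively in these open sets, each time avoiding the finitely many real parts already used, including those of $p$ and $q$. This gives (a), (b), (c).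

\emph{Gluing.} Write $f_u$ and $K_u$ for the function and the cell that belong to a vertex $u$. Call an edge $uu'$ \emph{good} if $f_u=f_{u'}$ on $\operatorname{int}K_u\cap\operatorname{int}K_{u'}$. This intersection is an open rectangle, hence connected, so by the identity theorem the edge is good as soon as $f_u=f_{u'}$ on a nonempty open subset. In particular, the edges of the path are good.

\emph{Square rule: if three edges of a unit square of $G$ are good, so is the fourth.} The interiors of the four cells have the common part $(x_c-\delta,x_c+\delta)\times(y_r-\delta,y_r+\delta)$ for suitable $c,r$. The three good edges connect all four vertices, so the four functions agree on this open set.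

\emph{Ladder rule.} Consider two adjacent parallel segments of $G$ of the same extent, such as $\{c\}\times[r,r']$ and $\{c+1\}\times[r,r']$, and call the edges between them rungs. If all edges along the two segments are good and one rung is good, then all rungs are good: apply the square rule to the successive squares, moving away from the good rung.

In each block the path runs along all lines of one direction and passes from each line to the next through a rung. By the ladder rule all edges inside a block are good. The bottom row of $B_1$ and the top row of $B_2$ form a ladder with the path edge from $(1,r_0)$ to $(1,r_0-1)$ as a rung, so all edges between $B_1$ and $B_2$ are good. The top row of $B_4$ and the bottom row of $B_5$ form a ladder with the path edge from $(\mu,r_1-1)$ to $(\mu,r_1)$ as a rung, so all edges between $B_4$ and $B_5$ are good. Now every vertical edge of $G$ is good. For each $c<\mu$ the path visits vertices on both sides of the line between columns $c$ and $c+1$, so it contains a rung between these two full columns. By the ladder rule every horizontal edge is good.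

Diagonal neighbors agree on their overlap too: the set $\operatorname{int}K(c,r)\cap\operatorname{int}K(c\pm1,r+1)$ is contained in $\operatorname{int}K(c\pm1,r)$, and this cell is joined to both by good edges. All other pairs of cells are disjoint. Hence the $f_u$ define a function $F\in\mathcal{O}(\operatorname{int}R)$.
\end{proof}

\section{Chains and their refinements}\label{sec:chains}

After the first cut we no longer have one rectangle but a sequence of rectangles with prescribed orders of contact, and the next cut must preserve these orders. We therefore define the constant $\rho$ for such sequences. ``Vanishes to order at least $\kappa$'' includes vanishing identically.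

\begin{definition}\label{def:chain}
A \emph{chain} $\mathcal{C}=(R_1,\dots,R_N;\,p_0,\dots,p_N;\,\kappa_1,\dots,\kappa_{N-1})$ consists of rectangles $R_i$, points $p_{i-1},p_i\in\operatorname{int}R_i$ with $\operatorname{Re}p_{i-1}\ne\operatorname{Re}p_i$ for $1\le i\le N$, and integers $\kappa_i\ge1$. A family $(F_1,\dots,F_N)$ is \emph{admissible} for $\mathcal{C}$ if $F_i\in\mathcal{O}(\operatorname{int}R_i)$, $|F_i|\le1$, and $F_{i+1}-F_i$ vanishes to order at least $\kappa_i$ at $p_i$ for $1\le i<N$. Put
\[
\rho(\mathcal{C})=\sup\{|F_1(p_0)-F_N(p_N)|:\ (F_i)\ \text{admissible for }\mathcal{C}\}.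
\]
For $i\le j$ the \emph{subchain} $\mathcal{C}[i,j]$ is $(R_i,\dots,R_j;\,p_{i-1},\dots,p_j;\,\kappa_i,\dots,\kappa_{j-1})$.
\end{definition}

For a subchain with one rectangle, $\rho(\mathcal{C}[i,i])=\rho(R_i;p_{i-1},p_i)<2$ by Lemma~\ref{lem:one}.

A \emph{subdivision} of $\mathcal{C}$ is obtained by applying Lemma~\ref{lem:snake} to each triple $(R_i,p_{i-1},p_i)$. It consists of rectangles $S_{i,s}$ $(1\le s\le M_i)$ and points $t_{i,s}$ $(0\le s\le M_i)$ with $t_{i,0}=p_{i-1}$ and $t_{i,M_i}=p_i$. Given a subdivision and an integer $m\ge1$, the \emph{refinement} $\mathcal{C}^{(m)}$ is the chain with rectangles $S_{i,s}$ in lexicographic order and endpoints $p_0,p_N$, in which $S_{i,s}$ and $S_{i,s+1}$ have the \emph{new} contact point $t_{i,s}$ of order $m$, and $S_{i,M_i}$ and $S_{i+1,1}$ have the \emph{old} contact point $p_i$ of order $\kappa_i$. It is a chain by parts (a) and (c) of Lemma~\ref{lem:snake}. The refinement of a subchain $\mathcal{C}[i,j]$, formed with the same subdivision, is the subchain of $\mathcal{C}^{(m)}$ from $S_{i,1}$ to $S_{j,M_j}$.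

\begin{lemma}\label{lem:rho}
For a fixed subdivision, $\limsup_{m\to\infty}\rho(\mathcal{C}^{(m)})\le\rho(\mathcal{C})$.
\end{lemma}

\begin{proof}
For each $m$ choose a family $(f^{(m)}_{i,s})$ admissible for $\mathcal{C}^{(m)}$ with
\[
|f^{(m)}_{1,1}(p_0)-f^{(m)}_{N,M_N}(p_N)|\ge\rho(\mathcal{C}^{(m)})-\tfrac1m .
\]
Pass to a subsequence along which $\rho(\mathcal{C}^{(m)})$ tends to the upper limit and then, by Montel's theorem, to one along which $f^{(m)}_{i,s}\to f_{i,s}$ locally uniformly on $\operatorname{int}S_{i,s}$ for all $(i,s)$. At a new contact point $t_{i,s}$, the $j$-th derivative of $f^{(m)}_{i,s+1}-f^{(m)}_{i,s}$ vanishes for $m>j$. So all derivatives of $f_{i,s+1}-f_{i,s}$ vanish at $t_{i,s}$, and the two functions agree near $t_{i,s}$. By Lemma~\ref{lem:snake}(d) there is $F_i\in\mathcal{O}(\operatorname{int}R_i)$ with $F_i=f_{i,s}$ on $\operatorname{int}S_{i,s}$, and $|F_i|\le1$ because these open sets cover $\operatorname{int}R_i$. Near an old contact point $p_i$ we have $F_{i+1}-F_i=f_{i+1,1}-f_{i,M_i}$, and its derivatives of order less than $\kappa_i$ at $p_i$ are limits of zeros. Thus $(F_i)$ is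 admissible for $\mathcal{C}$, and
\[
\limsup_{m\to\infty}\rho(\mathcal{C}^{(m)})\le|f_{1,1}(p_0)-f_{N,M_N}(p_N)|=|F_1(p_0)-F_N(p_N)|\le\rho(\mathcal{C}).\qedhere
\]
\end{proof}

The form in which we use the lemma is this: if $\rho(\mathcal{C})<\theta$, then $\rho(\mathcal{C}^{(m)})<\theta$ for all large $m$. A strict inequality with a fixed $\theta$ can therefore be carried through any number of refinements.

\section{Lifting a chain to $\mathbb{C}^2$}\label{sec:lifts}

A chain is planar and its rectangles overlap heavily. We use the second coordinate to pull them apart, in such a way that polynomials in $(z,w)$ produce admissible families.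

\begin{definition}\label{def:lift}
A \emph{lift} of a chain $\mathcal{C}$ is a family of pairwise distinct polynomials $Q_1,\dots,Q_N\in\mathbb{C}[z]$ such that
\begin{enumerate}
\item[(L1)] $Q_{i+1}-Q_i=a_i(z-p_i)^{\kappa_i}$ with a constant $a_i\ne0$, for $1\le i<N$;
\item[(L2)] $Q_i-Q_j$ has no zero on $R_i\cap R_j$ if $|i-j|\ge2$.
\end{enumerate}
The \emph{leaves} of the lift are $L_i=\{(z,Q_i(z)):z\in R_i\}$.
\end{definition}

By (L1) the leaves $L_i$ and $L_{i+1}$ meet exactly at $(p_i,Q_i(p_i))$, and by (L2) nonconsecutive leaves are disjoint.

\begin{lemma}\label{lem:admissible}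
If $f$ is a polynomial with $|f|\le1$ on $L_i\cup\dots\cup L_j$, then the family $F_l(z)=f(z,Q_l(z))$, $i\le l\le j$, is admissible for $\mathcal{C}[i,j]$.
\end{lemma}

\begin{proof}
There is a polynomial $g$ with $f(z,w')-f(z,w)=(w'-w)\,g(z,w,w')$. Hence $F_{l+1}-F_l$ is divisible by $Q_{l+1}-Q_l=a_l(z-p_l)^{\kappa_l}$.
\end{proof}

The union of the leaves has trivial hull because each leaf is a convex piece of its own graph. This is where the $Q_i$ must be distinct: four rectangles that form a frame on one graph would have the enclosed hole in their hull.

\begin{lemma}\label{lem:convex}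
The set $Y=L_1\cup\dots\cup L_N$ is polynomially convex.
\end{lemma}

\begin{proof}
Let $x=(z_0,w_0)\notin Y$ and $I=\{i:Q_i(z_0)=w_0\}$. Then $z_0\notin R_i$ for $i\in I$.

If $I=\emptyset$, the polynomial $\prod_l(w-Q_l(z))$ vanishes on $Y$ and not at $x$, so $x\notin\widehat Y$.

Let $I=\{i\}$. A line separates $z_0$ strictly from the compact convex set $R_i$, and a sufficiently large closed disk on the side of $R_i$ contains $R_i$ but not $z_0$. If $c$ is its center, $g(z)=(z-c)/(z_0-c)$ satisfies $g(z_0)=1$ and $|g|\le r<1$ on $R_i$. Let $h=\prod_{l\ne i}(w-Q_l(z))$. The polynomial $g^kh$ vanishes on $L_l$ for $l\ne i$, is bounded by $r^k\|h\|_{L_i}$ on $L_i$, and has the value $h(x)\ne0$ at $x$. For large $k$ this shows $x\notin\widehat Y$.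

The points with $|I|\ge2$ are crossing points of two graphs. They form a finite set, since $Q_i-Q_j$ is a nonzero polynomial for $i\ne j$. Hence $\widehat Y=Y\cup E$ with $E$ finite and disjoint from $Y$. Suppose $E\ne\emptyset$. The function equal to $1$ near $E$ and to $0$ near $Y$ is holomorphic on a neighborhood of the polynomially convex set $\widehat Y$. The Oka--Weil theorem gives a polynomial $f$ with $|f-1|<\frac13$ on $E$ and $|f|<\frac13$ on $Y$, which contradicts $E\subset\widehat Y$.
\end{proof}

We now lift a refinement by a small perturbation of a given lift. Condition (L1) leaves no choice of form: passing a new contact point $t$ adds a term $b(z-t)^m$. The difficulty is (L2) for two cells of the same rectangle $R_i$, where the unperturbed difference is zero and the perturbation is a sum of many terms. We let the coefficients decrease geometrically, so that the first term dominates; by Lemma~\ref{lem:snake}(b) this term has no zero on the overlap.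

\begin{lemma}\label{lem:lift}
Let $(Q_i)$ be a lift of $\mathcal{C}$, fix a subdivision, and let $m\ge1$, $\varepsilon>0$. Then $\mathcal{C}^{(m)}$ has a lift $(Q'_{i,s})$ with $|Q'_{i,s}-Q_i|<\varepsilon$ on $R_i$.
\end{lemma}

\begin{proof}
Let $\tau_1,\tau_2,\dots$ be the new contact points $t_{i,s}$ $(1\le s<M_i)$ in lexicographic order, and let $h(i,s)=\sum_{i'<i}(M_{i'}-1)+s-1$ be the number of them that precede the cell $S_{i,s}$. Then $t_{i,s}=\tau_{h(i,s)+1}$ for $1\le s<M_i$, and $h(i+1,1)=h(i,M_i)$. With $\beta>0$ and $0<\lambda<\frac12$ to be chosen, put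
\[
Q'_{i,s}=Q_i+\sum_{j=1}^{h(i,s)}\beta\lambda^j(z-\tau_j)^m .
\]
Then $Q'_{i,s+1}-Q'_{i,s}=\beta\lambda^{h(i,s)+1}(z-t_{i,s})^m$ and $Q'_{i+1,1}-Q'_{i,M_i}=Q_{i+1}-Q_i=a_i(z-p_i)^{\kappa_i}$, so (L1) holds.

\emph{Choice of $\lambda$ and $\beta$.} Let $\Delta$ be a closed disk of diameter $\Lambda$ that contains all $R_i$. Let $d>0$ be a lower bound for the distances from $t_{i,s}$ to $S_{i',r}$, over all pairs with $t_{i,s}\notin S_{i',r}$ and $0\le s\le M_i$. Choose $\lambda<\frac12$ with $\frac{\lambda}{1-\lambda}\Lambda^m<d^m$. Let $\varepsilon'>0$ be the smallest of the following finitely many positive numbers: $\varepsilon$; the numbers $|a_i|d^{\kappa_i}$; the numbers $\min_{R_i\cap R_{i'}}|Q_i-Q_{i'}|$ for $|i-i'|\ge2$ and $R_i\cap R_{i'}\ne\emptyset$, which are positive by (L2); and the numbers $\max_\Delta|Q_i-Q_{i'}|$ for $i\ne i'$. Choose $\beta$ with $\beta\Lambda^m<\varepsilon'$. On $\Delta$, any sum of distinct terms $\beta\lambda^j(z-\tau_j)^m$ has modulus at most $\beta\frac{\lambda}{1-\lambda}\Lambda^m<\varepsilon'$. In particular $|Q'_{i,s}-Q_i|<\varepsilon$ on $R_i$, and for all pairs of cells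
\begin{equation}\label{eq:perturb}
\bigl|(Q'_{i',r}-Q'_{i,s})-(Q_{i'}-Q_i)\bigr|<\varepsilon'\quad\text{on }\Delta .
\end{equation}

\emph{Condition} (L2). A pair of nonconsecutive cells is of one of three kinds.

Same rectangle: $(i,s)$ and $(i,r)$ with $r\ge s+2$. Here
\[
Q'_{i,r}-Q'_{i,s}=\beta\lambda^{h(i,s)+1}\Bigl[(z-t_{i,s})^m+\sum_{j=1}^{r-s-1}\lambda^j(z-t_{i,s+j})^m\Bigr].
\]
Since $t_{i,s}\notin S_{i,r}$, the first term in the bracket has modulus at least $d^m$ on $S_{i,r}$, while the sum has modulus at most $\frac{\lambda}{1-\lambda}\Lambda^m<d^m$. So there is no zero on $S_{i,s}\cap S_{i,r}$.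

Consecutive rectangles: $(i,s)$ and $(i+1,r)$ with $s\ne M_i$ or $r\ne1$. By Lemma~\ref{lem:snake}(b), $p_i\notin S_{i,s}$ in the first case and $p_i\notin S_{i+1,r}$ in the second. So $|z-p_i|\ge d$ and $|Q_{i+1}-Q_i|\ge|a_i|d^{\kappa_i}\ge\varepsilon'$ on $S_{i,s}\cap S_{i+1,r}$, and \eqref{eq:perturb} excludes a zero.

Distant rectangles: $(i,s)$ and $(i',r)$ with $|i-i'|\ge2$. On $S_{i,s}\cap S_{i',r}\subset R_i\cap R_{i'}$ we have $|Q_i-Q_{i'}|\ge\varepsilon'$, and \eqref{eq:perturb} excludes a zero.

\emph{Distinctness.} For $r>s$ the coefficient of $z^m$ in $Q'_{i,r}-Q'_{i,s}$ is positive. For $i\ne i'$ there is a point of $\Delta$ where $|Q_i-Q_{i'}|\ge\varepsilon'$, and by \eqref{eq:perturb} $Q'_{i',r}\ne Q'_{i,s}$ at that point.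
\end{proof}

\section{The arc}\label{sec:arc}

We iterate refinement and lifting. Three things have to be recorded along the way. Closed neighborhoods $V^k_i$ of the leaves keep the linear order and make the limit an arc. Polynomially convex neighborhoods $X_k$ of the union of the leaves make the limit polynomially convex; they are needed because a limit of polynomially convex sets need not be polynomially convex (the circular arcs $\{e^{iu}:1/k\le u\le2\pi\}$ converge to the circle), whereas an intersection is. Finally, each rectangle that ever appears receives a constant $\theta<2$, which all its descendants must respect. The constant of the initial rectangle gives part (1) of Theorem~\ref{thm:main}; the others give (2) and (3).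

\subsection*{The inductive construction}
For $k=0,1,2,\dots$ we construct a chain $\mathcal{C}_k$ with rectangles $R^k_1,\dots,R^k_{N_k}$ and points $p^k_0,\dots,p^k_{N_k}$, a lift $(Q^k_i)$ with leaves $L^k_i$ and $Y_k=\bigcup_iL^k_i$, a number $\varepsilon_k>0$, the compact sets $V^k_i=\{x\in\mathbb{C}^2:\operatorname{dist}(x,L^k_i)\le\varepsilon_k\}$, and a compact set $X_k$. We have $N_0=1$, and $\mathcal{C}_{k+1}$ is a refinement of $\mathcal{C}_k$. So each index $l$ of level $k+1$ has a \emph{parent} $\pi(l)$ of level $k$ with $R^{k+1}_l\subset R^k_{\pi(l)}$, and the children of an index are at least two consecutive indices.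

We record the genealogy on $[0,1]$. Let $I^0_1=[0,1]$, and divide $I^k_i$ into as many equal consecutive closed intervals as $i$ has children, labeled $I^{k+1}_l$ in increasing order. Then $I^k_i=[s^k_{i-1},s^k_i]$ for a partition $0=s^k_0<\dots<s^k_{N_k}=1$ of mesh at most $2^{-k}$, and $I^k_i$ is the union of the $I^{k+1}_l$ with $\pi(l)=i$. For $j\le k$ and $1\le i\le N_j$, the indices $l$ with $I^k_l\subset I^j_i$ are the descendants of $i$ at level $k$. They are consecutive; let $\mathcal{C}_k(j,i)$ be the subchain of $\mathcal{C}_k$ that they index. Then $\mathcal{C}_j(j,i)=\mathcal{C}_j[i,i]$, and $\mathcal{C}_{k+1}(j,i)$ is the refinement of $\mathcal{C}_k(j,i)$. As soon as $\mathcal{C}_j$ is defined, we fix numbers $\theta(j,i)$ with $\rho(\mathcal{C}_j[i,i])<\theta(j,i)<2$, using Lemma~\ref{lem:one}. The requirements are: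
\begin{enumerate}
\item[(A)] $\rho(\mathcal{C}_k(j,i))<\theta(j,i)$ for all $j\le k$ and $1\le i\le N_j$;
\item[(B)] $V^k_i\cap V^k_{i'}=\emptyset$ for $|i-i'|\ge2$, and $\operatorname{diam}V^k_i\le2^{-k}$ if $k\ge1$;
\item[(C)] $X_k$ is polynomially convex, $Y_k\subset\operatorname{int}X_k$, and $X_k\subset\bigcup_iV^k_i$;
\item[(D)] $X_{k+1}\subset X_k$ and $V^{k+1}_l\subset V^k_{\pi(l)}$.
\end{enumerate}

\emph{Level $0$.} Take $R^0_1=[0,1]^2$, $p^0_0=\frac14+\frac i2$, $p^0_1=\frac34+\frac i2$, $Q^0_1=0$, $\varepsilon_0=1$. Lemmas~\ref{lem:convex} and~\ref{lem:nbhd} give $X_0\subset\operatorname{int}V^0_1$.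

\emph{From $k$ to $k+1$.} By uniform continuity there is $\eta>0$ such that, for all $i$, the graph of $Q^k_i$ over a subset of $R^k_i$ of diameter less than $\eta$ has diameter at most $2^{-k-3}$. Fix a subdivision of $\mathcal{C}_k$ with this $\eta$. Condition (A) at level $k$ involves finitely many subchains, so by Lemma~\ref{lem:rho} there is $m$ such that $\mathcal{C}_{k+1}=\mathcal{C}_k^{(m)}$ satisfies (A) for all $j\le k$. For $j=k+1$ it holds by the choice of $\theta(k+1,i)$. Apply Lemma~\ref{lem:lift} with
\[
0<\varepsilon<\min\bigl\{2^{-k-4},\ \varepsilon_k/2,\ \operatorname{dist}(Y_k,\mathbb{C}^2\setminus\operatorname{int}X_k)\bigr\}.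
\]
A point $(z,Q^{k+1}_l(z))$ of $L^{k+1}_l$ lies within $\varepsilon$ of the point $(z,Q^k_{\pi(l)}(z))$ of $L^k_{\pi(l)}$. Hence $Y_{k+1}\subset\operatorname{int}X_k$ and $\operatorname{diam}L^{k+1}_l\le2^{-k-3}+2\varepsilon\le2^{-k-2}$. Choose $\varepsilon_{k+1}\le\min\{2^{-k-3},\varepsilon_k/2\}$ smaller than half the distance between any two nonconsecutive leaves of level $k+1$. Then $\operatorname{diam}V^{k+1}_l\le2^{-k-2}+2\varepsilon_{k+1}\le2^{-k-1}$, so (B) holds, and $V^{k+1}_l\subset V^k_{\pi(l)}$ because $\varepsilon_{k+1}+\varepsilon\le\varepsilon_k$. The set $Y_{k+1}$ is polynomially convex by Lemma~\ref{lem:convex}. Lemma~\ref{lem:nbhd}, applied with the open set $\operatorname{int}X_k\cap\{x:\operatorname{dist}(x,Y_{k+1})<\varepsilon_{k+1}\}$, gives $X_{k+1}$ with (C) and (D). This completes the induction.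

\subsection*{The limit set}
Put $\Gamma=\bigcap_kX_k$.

\begin{proposition}\label{prop:arc}
The set $\Gamma$ is polynomially convex, and there is a homeomorphism $\gamma:[0,1]\to\Gamma$ with
\begin{equation}\label{eq:track}
\gamma(I^k_i)\subset V^k_i\qquad\text{for all }k\ge0,\ 1\le i\le N_k .
\end{equation}
\end{proposition}

\begin{proof}
As an intersection of polynomially convex compact sets, $\Gamma$ is polynomially convex. We shall use the following consequence of (B). For $k\ge1$ and $|i-i'|\le1$ the sets $V^k_i$ and $V^k_{i'}$ intersect, since consecutive leaves do, and so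
\begin{equation}\label{eq:adjacent}
|x-y|\le2\cdot2^{-k}\qquad\text{for }x\in V^k_i,\ y\in V^k_{i'},\ |i-i'|\le1 .
\end{equation}

\emph{Definition of $\gamma$.} An \emph{address} of $t\in[0,1]$ is a sequence $(i_k)_{k\ge0}$ with $t\in I^k_{i_k}$ and $\pi(i_{k+1})=i_k$. If $t\in I^k_i$, then $t$ has an address with $i_k=i$: take the ancestors of $i$ at the lower levels and choose successively children whose intervals contain $t$. By (B) and (D) the compact sets $V^k_{i_k}$ decrease and their diameters tend to $0$, so they have exactly one common point. For two addresses $(i_k),(i'_k)$ of $t$ the intervals $I^k_{i_k},I^k_{i'_k}$ intersect, so $|i_k-i'_k|\le1$, and by \eqref{eq:adjacent} the two common points coincide. Call this point $\gamma(t)$. Then \eqref{eq:track} holds.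

\emph{Continuity.} Fix $k\ge1$. If $|t-t'|$ is less than the length of the shortest interval of level $k$, and $t\in I^k_i$, $t'\in I^k_{i'}$, then no interval lies strictly between these two, so $|i-i'|\le1$. By \eqref{eq:track} and \eqref{eq:adjacent}, $|\gamma(t)-\gamma(t')|\le2\cdot2^{-k}$.

\emph{Injectivity.} Let $t\ne t'$ and choose $k$ with $2\cdot2^{-k}<|t-t'|$. If $t\in I^k_i$ and $t'\in I^k_{i'}$, then $|i-i'|\ge2$, so $\gamma(t)$ and $\gamma(t')$ lie in disjoint sets by \eqref{eq:track} and (B).

\emph{The image lies in $\Gamma$.} Let $(i_k)$ be an address of $t$ and pick $x_k\in L^k_{i_k}$. Both $x_k$ and $\gamma(t)$ lie in $V^k_{i_k}$, so $x_k\to\gamma(t)$. For $k\ge j$ we have $x_k\in Y_k\subset X_k\subset X_j$. Hence $\gamma(t)\in X_j$ for all $j$.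

\emph{The image is $\Gamma$.} Let $x\in\Gamma$ and $k\ge1$. By (C), $x\in V^k_i$ for some $i$, and $V^k_i$ contains $\gamma(s^k_i)$. So $x$ lies within $2^{-k}$ of the compact set $\gamma([0,1])$ for all $k$, and therefore in it.

A continuous bijection of compact Hausdorff spaces is a homeomorphism.
\end{proof}

\subsection*{The inequality on subarcs}
For $j\ge0$ and $1\le i\le N_j$ let $J(j,i)=\gamma(I^j_i)$, a subarc with the endpoints $\gamma(s^j_{i-1})\ne\gamma(s^j_i)$.

\begin{proposition}\label{prop:ineq}
For all $j,i$ and all $f\in P(J(j,i))$,
\begin{equation}\label{eq:key}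
|f(\gamma(s^j_{i-1}))-f(\gamma(s^j_i))|\le\theta(j,i)\,\|f\|_{J(j,i)},\qquad\theta(j,i)<2 .
\end{equation}
\end{proposition}

\begin{proof}
Both sides are continuous in $f$ for the norm of $C(J(j,i))$, so we may assume that $f$ is a polynomial. By (D) all sets $V^k_l$ lie in the compact set $V^0_1$. Let $\omega_k$ be the supremum of $|f(x)-f(y)|$ over $x,y\in V^0_1$ with $|x-y|\le2^{-k}$; then $\omega_k\to0$.

Fix $k\ge\max\{j,1\}$, and let $\alpha,\alpha+1,\dots,\beta$ be the descendants of $i$ at level $k$. Then $I^j_i=I^k_\alpha\cup\dots\cup I^k_\beta$, so $s^j_{i-1}\in I^k_\alpha$ and $s^j_i\in I^k_\beta$. Let $Z=L^k_\alpha\cup\dots\cup L^k_\beta$, and let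
\[
u=\bigl(p^k_{\alpha-1},Q^k_\alpha(p^k_{\alpha-1})\bigr)\in L^k_\alpha,\qquad v=\bigl(p^k_\beta,Q^k_\beta(p^k_\beta)\bigr)\in L^k_\beta .
\]
If $\|f\|_Z>0$, Lemma~\ref{lem:admissible} applied to $f/\|f\|_Z$ gives an admissible family for $\mathcal{C}_k(j,i)=\mathcal{C}_k[\alpha,\beta]$, and (A) gives $|f(u)-f(v)|\le\theta(j,i)\|f\|_Z$. If $\|f\|_Z=0$ this inequality is trivial.

By \eqref{eq:track} and (B), a point of $L^k_l$ and a point of $\gamma(I^k_l)$ are at distance at most $2^{-k}$. For $\alpha\le l\le\beta$ we have $\gamma(I^k_l)\subset J(j,i)$, so $\|f\|_Z\le\|f\|_{J(j,i)}+\omega_k$. Also $|u-\gamma(s^j_{i-1})|\le2^{-k}$ and $|v-\gamma(s^j_i)|\le2^{-k}$. Therefore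
\[
|f(\gamma(s^j_{i-1}))-f(\gamma(s^j_i))|\le\theta(j,i)\bigl(\|f\|_{J(j,i)}+\omega_k\bigr)+2\omega_k .
\]
Let $k\to\infty$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\Gamma$ be the polynomially convex arc of Proposition~\ref{prop:arc}.

(1) This is \eqref{eq:key} for $(j,i)=(0,1)$, with $J(0,1)=\Gamma$, $a=\gamma(0)$, $b=\gamma(1)$, $\theta=\theta(0,1)$.

(2) Let $J\subset\Gamma$ be a nondegenerate subarc. Then $\gamma^{-1}(J)$ is a compact interval of positive length, so it contains some $I^j_i$. Let $\psi:[0,1]\to[-1,1]$ be continuous with $\psi(s^j_{i-1})=1$ and $\psi(s^j_i)=-1$, and let $h=\psi\circ\gamma^{-1}$ on $J$. If $h$ were in $P(J)$, its restriction would be in $P(J(j,i))$, and \eqref{eq:key} would give $2\le\theta(j,i)<2$. So $P(J)\ne C(J)$. The case $J=\Gamma$ gives $P(\Gamma)\ne C(\Gamma)$.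

(3) Let $g\in P(\Gamma)$ be real-valued, and suppose that $g(\gamma(s^j_{i-1}))\ne g(\gamma(s^j_i))$ for some $j,i$. Take a continuous $\psi:\mathbb{R}\to[-1,1]$ with the values $1$ and $-1$ at these two numbers. By the Weierstrass theorem $\psi$ is a uniform limit of polynomials on the compact set $g(\Gamma)\subset\mathbb{R}$, so $\psi\circ g\in P(\Gamma)$, and \eqref{eq:key} gives $2\le\theta(j,i)<2$ again. Hence $g(\gamma(s^j_i))=g(\gamma(s^j_{i-1}))=\dots=g(\gamma(0))$ for all $j,i$. The points $s^j_i$ are dense in $[0,1]$, so $g$ is constant. If $f\in P(\Gamma)$ and $f(\Gamma)$ has zero area, then $\operatorname{Re}f,\operatorname{Im}f\in P(\Gamma)$ by Lemma~\ref{lem:conj}(ii); both are constant, and so is $f$.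

Finally let $n>2$ and $\Gamma'=\Gamma\times\{0\}\subset\mathbb{C}^2\times\mathbb{C}^{n-2}$. If $\zeta\in\widehat{\Gamma'}$, then $\zeta_j=0$ for $j>2$ because $z_j$ vanishes on $\Gamma'$, and testing with polynomials in $z_1,z_2$ gives $(\zeta_1,\zeta_2)\in\widehat\Gamma=\Gamma$. So $\Gamma'$ is polynomially convex. The restrictions to $\mathbb{C}^2\times\{0\}$ of polynomials on $\mathbb{C}^n$ are exactly the polynomials in $z_1,z_2$, so $P(\Gamma')$ and $P(\Gamma)$ are the same algebra, and (1)--(3) carry over. \hfill$\square$

\begin{remark}\label{rem:peano}
The first coordinate of $\gamma$ is a space-filling curve: $z(\Gamma)=[0,1]^2$. Indeed, by Lemma~\ref{lem:snake}(d) the closed cells of a subdivision have union $R_i$, so $z(Y_k)=[0,1]^2$ for all $k$, and by \eqref{eq:track} each point of $Y_k$ lies within $2^{-k}$ of $\Gamma$ and conversely. The second coordinate is not constant, by Theorem~\ref{thm:positive}, so $w(\Gamma)$ has positive area as well.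
\end{remark}

\begin{remark}\label{rem:algebra}
The functions $f\circ\gamma$, $f\in P(\Gamma)$, form a uniform algebra on $[0,1]$ generated by the two functions $z\circ\gamma$ and $w\circ\gamma$. It differs from $C([0,1])$, and by Lemma~\ref{lem:conj}(i) its maximal ideal space is $[0,1]$.
\end{remark}

\begin{remark}\label{rem:small}
The constant $\theta$ in Theorem~\ref{thm:main}(1) can be made arbitrarily small. At level $0$ keep $p_0=\frac14+\frac i2$ and take $p_1=p_0+\delta$ with $0<\delta\le\frac18$. Around each point of the segment $[p_0,p_1]$ the open disk of radius $\frac14$ lies in the square, so Cauchy's estimate gives $|F'|\le4$ on the segment for $|F|\le1$. Hence $\rho(\mathcal{C}_0)\le4\delta$, and $\theta(0,1)=5\delta$ is an admissible choice.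
\end{remark}

\begin{thebibliography}{9}

\bibitem{PCR}
\emph{Polynomial convexity and Rossi's local maximum principle},
Michigan Mathematical Journal, volume 54, issue 2,
doi:10.1307/mmj/1156345604.

\end{thebibliography}
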